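# A plumbed homology sphere with $\bar\mu=2$ that bounds an acyclic 4-manifold

All manifolds are smooth and oriented, and homology has $\mathbf Z$ coefficients unless another group is shown. "Acyclic" means: with the integral homology of a point.

## 1. A star with weights $-1;-2,-3,-5$

Take a tree with a central vertex $c$ of weight $-1$ and three leaves $a,b,d$ of weights $-2,-3,-5$. It gives a symmetric bilinear form on $\mathbf Z^4$: a vertex has its weight as square, two adjacent vertices pair to $1$, and two non-adjacent vertices pair to $0$. For $x=\gamma c+\alpha a+\beta b+\delta d$ we complete squares: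
$$x\cdot x=-2\left(\alpha-\tfrac{\gamma}{2}\right)^2-3\left(\beta-\tfrac{\gamma}{3}\right)^2-5\left(\delta-\tfrac{\gamma}{5}\right)^2+\left(-1+\tfrac12+\tfrac13+\tfrac15\right)\gamma^2 .$$
The last coefficient is $\frac1{30}$. So the determinant is $(-2)(-3)(-5)\cdot\frac1{30}=-1$, the form is unimodular, and its signature is $1-3=-2$.

Next we look for a set $w$ of vertices whose sum, also written $w$, satisfies $w\cdot v\equiv v\cdot v \pmod 2$ for each vertex $v$.

* At $a$ (even weight, only neighbor $c$): $c\notin w$.
* At $b$ and at $d$ (odd weight, only neighbor $c\notin w$): $b\in w$ and $d\in w$.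
* At $c$ (odd weight): the number of elements of $w$ among $c,a,b,d$ is odd. Since $c\notin w$ and $b,d\in w$, this forces $a\in w$.

So $w=\{a,b,d\}$. No two of these vertices are adjacent, so $w\cdot w=-2-3-5=-10$ and
$$\frac{\text{signature}-w\cdot w}{8}=\frac{-2+10}{8}=1 .$$

The tree describes a 4-manifold built from disk bundles over four spheres. Its boundary is a 3-manifold $\Sigma$, and $\Sigma$ is a homology sphere because the determinant is $\pm1$. The integer $1$ just computed is an invariant of $\Sigma$, called $\bar\mu(\Sigma)$. Its reduction mod 2 is the classical Rochlin invariant, which must vanish if $\Sigma$ bounds an acyclic 4-manifold. Here it does not vanish, so this $\Sigma$ bounds no acyclic 4-manifold.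

For this conclusion only the parity of the integer was used. If $\bar\mu$ is $2$, or $-4$, the Rochlin invariant is silent. Does a nonzero even value of $\bar\mu$ still prevent a plumbed homology sphere from bounding an acyclic 4-manifold? More generally, must two plumbed homology spheres that look alike to 4-dimensional homology have the same $\bar\mu$? We first make the question precise and then answer it.

## 2. Plumbed homology spheres, Wu sets and $\bar\mu$

**Definition (plumbing).** Let $\Gamma$ be a finite tree with an integer weight at each vertex. For each vertex take the disk bundle over $S^2$ whose Euler number is the weight. For each edge choose disks in the two base spheres, trivialize the bundles over them as $D^2\times D^2$, and glue by exchanging base and fiber coordinates. The result, with corners smoothed, is the 4-manifold $P(\Gamma)$.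

The manifold $P(\Gamma)$ deformation retracts onto a tree of spheres. So $H_1(P(\Gamma))=H_3(P(\Gamma))=0$, and $H_2(P(\Gamma))$ is free on the vertex spheres. Its intersection form $Q$ is the one read off from $\Gamma$ as in Section 1. We shall also use the converse: if smooth complex curves of genus $0$ in a complex surface meet transversally, with no triple points, and with a tree $\Gamma$ as dual graph (weights are the self-intersections), then a closed regular neighborhood of their union is diffeomorphic to $P(\Gamma)$.

*Unimodular means homology sphere.* Write $P=P(\Gamma)$. In the exact sequence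
$$H_2(P)\to H_2(P,\partial P)\to H_1(\partial P)\to H_1(P)=0$$
we have $H_2(P,\partial P)\cong H^2(P)=\operatorname{Hom}(H_2(P),\mathbf Z)$, and the first map is the adjoint of $Q$. If $Q$ is unimodular, then $H_1(\partial P)=0$, and $H_2(\partial P)\cong H^1(\partial P)=0$ by duality. Conversely, if $\partial P$ is a homology sphere, the first map is onto between free groups of equal rank, so $Q$ is unimodular. A **plumbed homology sphere** is a $\Sigma=\partial P(\Gamma)$ with $Q$ unimodular.

**Definition (Wu set).** Suppose that $Q$ is unimodular. The Wu set of $\Gamma$ is the unique set $w$ of vertices such that no two vertices of $w$ are adjacent and the class $w=\sum_{v\in w}v$ is characteristic, that is, $w\cdot x\equiv x\cdot x\pmod 2$ for all $x$.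

*Why it exists and is unique.* The map $x\mapsto x\cdot x$ mod 2 is linear, and $Q$ mod 2 is nondegenerate. So exactly one class in $H_2(P)\otimes\mathbf Z/2$, that is, exactly one set $w$ of vertices, satisfies at each vertex $v$ of weight $e(v)$
$$e(v)\,[v\in w]+\#\{\text{neighbors of }v\text{ in }w\}\equiv e(v)\pmod 2, \tag{1}$$
where $[v\in w]$ is $1$ if $v\in w$ and $0$ if not. If $v\in w$, then (1) says that $v$ has an even number of neighbors in $w$. If two vertices of $w$ were adjacent, the subgraph spanned by $w$ would be a forest with at least one edge. Such a forest has a vertex with exactly one neighbor, which is a contradiction. So no two vertices of $w$ are adjacent.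

**Definition (Neumann–Siebenmann invariant).**
$$\bar\mu(\Sigma)=\frac{\sigma(P(\Gamma))-w\cdot w}{8}.$$

Here $\sigma$ is the signature. The right side is an integer because a characteristic element of a unimodular form has square congruent to the signature mod 8. Since no two vertices of $w$ are adjacent, $w\cdot w$ is the sum of the weights of the vertices in $w$. We take two facts from the theory: $\bar\mu$ depends only on $\Sigma$ and not on $\Gamma$, and
$$\bar\mu(\Sigma)\equiv\mu(\Sigma)\pmod2, \tag{2}$$
where $\mu(\Sigma)=\sigma(Y)/8$ mod 2, for any spin 4-manifold $Y$ with $\partial Y=\Sigma$, is the Rochlin invariant. Sign conventions for $\bar\mu$ differ by an overall sign, which does not matter for our question.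

**Examples.** (i) $S^3$ is the boundary of the plumbing on one vertex of weight $-1$. The Wu set is that vertex, so $\bar\mu(S^3)=\frac{-1+1}8=0$. (ii) Let all weights on the $E_8$ tree be $-2$. The form is even, unimodular and negative definite of rank 8, so $w=\emptyset$, $\sigma=-8$, and the boundary, the Poincaré sphere, has $\bar\mu=-1$. (iii) The star of Section 1 has $\bar\mu=1$.

## 3. Homology cobordism and the two theorems

**Definition (homology cobordism).** Homology spheres $\Sigma_0,\Sigma_1$ are homology cobordant if there is a compact 4-manifold $W$ with $\partial W=\Sigma_0\sqcup(-\Sigma_1)$ and $H_*(W,\Sigma_i)=0$ for $i=0,1$.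

**Example.** If $\Sigma=\partial V$ with $V$ compact and acyclic, then $\Sigma$ is homology cobordant to $S^3$. Let $W'$ be $V$ minus an open ball. Then $\partial W'=\Sigma\sqcup(-S^3)$. By excision $H_*(W',S^3)\cong H_*(V,B^4)\cong\widetilde H_*(V)=0$. By Lefschetz duality $H_k(W',\Sigma)\cong H^{4-k}(W',S^3)$, which is $0$ by universal coefficients.

The Rochlin invariant is a homology cobordism invariant, by a gluing argument. Let $Y_i$ be spin with $\partial Y_i=\Sigma_i$. Since $H_*(W,\Sigma_0)=0$, we have $H_1(W)=H_2(W)=0$, so $W$ is spin and $\sigma(W)=0$. A homology sphere has only one spin structure, so $(-Y_0)\cup W\cup Y_1$ is a closed spin 4-manifold, of signature $\sigma(Y_1)-\sigma(Y_0)$. By Rochlin's theorem this is divisible by $16$, so $\mu(\Sigma_0)=\mu(\Sigma_1)$.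

For Seifert integral homology 3-spheres it is a known result that the integer $\bar\mu$ is a homology cobordism invariant. The question, taken from the text "Fukumoto-Furuta And Other Invariants And Their Applications To 4-Manifolds With Boundary", is whether this holds for all plumbed homology spheres: if $\Sigma_0$ and $\Sigma_1$ are plumbed and homology cobordant, is $\bar\mu(\Sigma_0)=\bar\mu(\Sigma_1)$? The answer is no.

**Theorem A.** Let $\Gamma$ be the following weighted tree with 19 vertices:

* $q\,(-11)$; $L\,(-3)$; $F_1\,(-2)$, $A_1\,(-2)$; $G_1,G_2,G_3,G_4$ (all $-2$); $F_2\,(-1)$, $A_2\,(-2)$; and for $i=1,2,3$: $E_3^i\,(-1)$, $E_1^i\,(-3)$, $E_2^i\,(-2)$.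
* Edges (18): $F_1A_1,\;F_1L,\;F_1G_1,\;G_1G_2,\;G_2G_3,\;G_3G_4,\;F_2A_2,\;F_2L,\;F_2q$, and for $i=1,2,3$: $E^i_3E^i_1,\;E^i_3E^i_2,\;E^i_3q$.

Then $\Sigma=\partial P(\Gamma)$ is an integral homology sphere, $\bar\mu(\Sigma)=2$, and $\Sigma$ bounds a compact 4-manifold with the integral homology of a point. Hence $\Sigma$ is homology cobordant to $S^3$, but $\bar\mu(\Sigma)\ne\bar\mu(S^3)$.

**Theorem B.** Let $\Sigma_0$ be a plumbed homology sphere. The set of values $\bar\mu(\Sigma_1)$, over plumbed homology spheres $\Sigma_1$ homology cobordant to $\Sigma_0$, is exactly $\bar\mu(\Sigma_0)+2\mathbf Z$. Consequently, for a function $g$ on $\mathbf Z$, $g(\bar\mu)$ is a homology cobordism invariant of plumbed homology spheres if and only if $g(n)$ depends only on $n$ mod 2. That is, the only homology cobordism information in $\bar\mu$ is the Rochlin invariant.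

## 4. Gluing plumbings into a closed manifold: equality only modulo 16

The natural first move is to try to prove invariance by copying the gluing argument for $\mu$. Let $W$ be a homology cobordism with $\partial W=\Sigma_0\sqcup(-\Sigma_1)$, let $\Sigma_i=\partial P_i$ with $P_i=P(\Gamma_i)$ and Wu set $w_i$, and form the closed manifold
$$Z=(-P_0)\cup_{\Sigma_0}W\cup_{\Sigma_1}P_1 .$$
By Mayer–Vietoris (the gluing is along homology spheres, and $H_1(W)=H_2(W)=0$), $H_1(Z)=0$ and $H_2(Z)=H_2(P_0)\oplus H_2(P_1)$ with form $-Q_0\oplus Q_1$. The spheres in $w_0$ and $w_1$ are pairwise disjoint. Let $F$ be their union. It represents a characteristic class of $Z$, and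
$$\sigma(Z)-F\cdot F=8\left(\bar\mu(\Sigma_1)-\bar\mu(\Sigma_0)\right).$$
So invariance would follow if $\sigma(Z)=F\cdot F$ whenever a characteristic class is represented by disjoint embedded spheres. Tubing the spheres together gives one embedded sphere in the same class, and the generalized Rochlin theorem of Kervaire and Milnor says that $\sigma(Z)\equiv F\cdot F\pmod{16}$. This gives $\bar\mu(\Sigma_0)\equiv\bar\mu(\Sigma_1)\pmod 2$, which we already had.

This is where the argument stops, because for general closed manifolds the congruence cannot be improved to an equality. The K3 surface has an even form of signature $-16$, so $F=\emptyset$ is characteristic in it and $\sigma-F\cdot F=-16$. A proof would have to use more of the structure of $Z$.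

So we turn the construction around. To disprove invariance with $\Sigma_0=S^3$, it suffices to find a closed $X$ containing a tree of spheres that is a basis of $H_2(X)$, such that the Wu spheres $F$ of the tree satisfy $\sigma(X)-F\cdot F\ne0$. A good source of trees of spheres is the collection of rational curves in blow-ups of $\mathbf{CP}^2$.

## 5. Complements of curves that form a basis of $H_2$

Let $X$ be obtained from $\mathbf{CP}^2$ by $n$ successive blow-ups at points, where a later point may lie on an earlier exceptional curve. Then $X$ is simply connected, and $H_2(X)=\mathbf Z^{n+1}$ has an orthogonal basis: the line class $H$, with $H^2=1$, and the classes $e_1,\dots,e_n$ of the total exceptional curves, with $e_j^2=-1$. So $\sigma(X)=1-n$. If a curve has multiplicity $m$ at the center of the $j$-th blow-up, its strict transform has class (pullback) $-\,m\,e_j$.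

**Lemma 1.** Let $D\subset X$ be a union of $n+1$ smooth rational curves, meeting transversally and without triple points, with a tree $\Gamma$ as dual graph. Assume that their classes generate $H_2(X)$. Let $P$ be a closed regular neighborhood of $D$, and $\Sigma=\partial P$.

(a) $P\cong P(\Gamma)$, $\Sigma$ is a plumbed homology sphere, and $\sigma(P(\Gamma))=1-n$.

(b) $\Sigma$ bounds a compact acyclic 4-manifold, so $\Sigma$ is homology cobordant to $S^3$.

(c) Let $w$ be a set of pairwise non-adjacent vertices whose sum is $dH-\sum_jk_je_j$ with $d$ and all $k_j$ odd. Then $w$ is the Wu set, and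
$$8\,\bar\mu(\Sigma)=(1-d^2)+\sum_{j=1}^n(k_j^2-1). \tag{3}$$

*Proof.* (a) A generating set of $n+1$ elements of $\mathbf Z^{n+1}$ is a basis, because a surjective endomorphism of $\mathbf Z^{n+1}$ is injective. So $H_2(P)\to H_2(X)$ is an isomorphism, and it preserves intersection numbers. Hence the form of $P\cong P(\Gamma)$ is unimodular of signature $1-n$, and Section 2 gives the rest.

(b) Let $W=X\setminus\operatorname{int}P$, so $\partial W=-\Sigma$. We compute $H_k(X,P)$ from the exact sequence of the pair, using $H_1(P)=H_3(P)=0$, $H_1(X)=H_3(X)=0$ and $H_2(P)\cong H_2(X)$.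

* $k=4$: $0=H_4(P)\to H_4(X)\to H_4(X,P)\to H_3(P)=0$ gives $H_4(X,P)=\mathbf Z$.
* $k=3$: $0=H_3(X)\to H_3(X,P)\to H_2(P)\to H_2(X)$ with injective last map gives $0$.
* $k=2$: $H_2(P)\to H_2(X)\to H_2(X,P)\to H_1(P)=0$ with surjective first map gives $0$.
* $k=1,0$: both vanish, because $H_1(X)=0$ and both spaces are connected.

By excision and Lefschetz duality, $H^{4-k}(W)\cong H_k(W,\partial W)\cong H_k(X,P)$. So $H^0(W)=\mathbf Z$ and $H^j(W)=0$ for $j>0$. By universal coefficients, $H^j(W)$ is $\operatorname{Hom}(H_j(W),\mathbf Z)\oplus\operatorname{Ext}(H_{j-1}(W),\mathbf Z)$, and the groups $H_j(W)$ are finitely generated. So for $j>0$ the group $H_j(W)$ has neither a free part nor torsion, and $W$ is acyclic. Then $-W$ is acyclic with boundary $\Sigma$, and the example in Section 3 finishes the proof.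

(c) For $x=aH+\sum_jb_je_j$ we have $x\cdot x\equiv a+\sum_j b_j$ and $w\cdot x=da+\sum_jk_jb_j\equiv a+\sum_jb_j\pmod2$. So $w$ is characteristic, and by uniqueness it is the Wu set. Finally $\sigma-w\cdot w=(1-n)-d^2+\sum_jk_j^2$, which is (3). $\square$

Formula (3) shows what to look for. The degree of the Wu curves in the plane costs $d^2-1$, a coefficient $k_j=\pm1$ contributes nothing, and a coefficient $\pm3$ contributes $8$.

## 6. The cuspidal cubic and a tangent line

Three kinds of blow-ups will produce all our trees. For each one we record the classes. Here $Q$ denotes a plane curve and $q$ its strict transform, and other curves keep their letters.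

**Move C (at a cusp).** Let $Q$ have a double point whose strict transform after one blow-up is smooth and meets the exceptional curve in one point, with multiplicity exactly 2. Blow up the double point. Then blow up the tangency point of the strict transform with the first exceptional curve. After this the strict transform and the first exceptional curve meet with local multiplicity $2-1=1$, and since they had a common tangent they pass through the same point of the second exceptional curve, the three being pairwise transverse. Blow up this common point. With total classes $\epsilon_1,\epsilon_2,\epsilon_3$, the curve $Q$ has multiplicities $2,1,1$ at the three centers. So $q$ acquires $-2\epsilon_1-\epsilon_2-\epsilon_3$, and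
$$E_1=\epsilon_1-\epsilon_2-\epsilon_3,\qquad E_2=\epsilon_2-\epsilon_3,\qquad E_3=\epsilon_3$$
have squares $-3,-2,-1$. Further, $E_1\cdot E_2=1-1=0$, $E_1\cdot E_3=E_2\cdot E_3=1$, $q\cdot E_1=2-1-1=0$, $q\cdot E_2=1-1=0$ and $q\cdot E_3=1$.

**Move T (at a simple tangency).** Let $Q$ and a line $L$ be smooth at $p$ and meet there with multiplicity exactly 2. Blow up $p$. The two strict transforms now meet with local multiplicity $1$, at a point of the exceptional curve, and the three curves are pairwise transverse there. Blow up that point. With total classes $f_1,f_2$, both $q$ and $L$ acquire $-f_1-f_2$, and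
$$A=f_1-f_2,\qquad F=f_2$$
have squares $-2,-1$. Further, $A\cdot F=1$, $q\cdot A=L\cdot A=1-1=0$, $q\cdot F=L\cdot F=1$, and $q\cdot L$ has dropped by $2$.

**Move S$_b$ (separating $q$ from $F$).** After Move T, blow up the point $q\cap F$. Then, $b-1$ times, blow up the intersection point of $q$ with the newest exceptional curve. The first center is not on $L$ or $A$: near $p$ the curves $q$ and $L$ are now disjoint, and $q\cdot A=0$. Each later center lies on $q$ and on the newest exceptional curve only, since $q$ no longer meets the earlier ones. With total classes $h_1,\dots,h_b$, the curve $q$ acquires $-h_1-\dots-h_b$, and we have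
$$F=f_2-h_1,\qquad G_j=h_j-h_{j+1}\ (1\le j<b),\qquad G_b=h_b .$$
Now $F^2=G_j^2=-2$ for $j<b$, $F\cdot G_1=1$, $G_j\cdot G_{j+1}=1$, and all other products among $F,G_1,\dots,G_b$ vanish. The products $F\cdot A=F\cdot L=1$ are unchanged, and $A$ and $L$ do not meet any $G_j$. Finally $q\cdot F=1-1=0$, $q\cdot G_j=1-1=0$ for $j<b$, and $q\cdot G_b=1$. The curve $G_b$ will be **left out** of $D$.

One observation saves all further local checks. Distinct irreducible complex curves with intersection number $0$ are disjoint, and those with intersection number $1$ meet in one point, transversally. A triple point would give three mutually adjacent vertices. So if the pairwise intersection numbers are $0$ and $1$ and the resulting graph is a tree, the curves meet transversally without triple points, and the tree is the dual graph.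

Now we try the simplest curve with a cusp. Let $Q=\{y^2z=x^3\}$, parametrized by $t\mapsto[t:1:t^3]$ and $\infty\mapsto[0:0:1]$. The partial derivatives $-3x^2,\,2yz,\,y^2$ vanish together only at $[0:0:1]$. There, with $z=1$, the curve is $y^2=x^3$. Putting $y=xy'$ gives the strict transform $y'^2=x$, which is smooth and meets $x=0$ only at $y'=0$, with multiplicity $2$. Putting $x=yx'$ gives $1=yx'^3$, which does not meet $y=0$. So Move C applies. Let $L=\{z-3x+2y=0\}$. On the parametrization its equation is $t^3-3t+2=(t-1)^2(t+2)$, and $[0:0:1]\notin L$. So $L$ is simply tangent to $Q$ at $t=1$ and crosses it once more, transversally, at $t=-2$.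

Apply Move C at the cusp, Move T at $t=1$, and Move S$_3$ there. These are $n=8$ blow-ups, and
$$q=3H-2\epsilon_1-\epsilon_2-\epsilon_3-f_1-f_2-h_1-h_2-h_3,\qquad L=H-f_1-f_2 .$$
So $q^2=9-6-2-3=-2$, $L^2=-1$, and $q\cdot L=3-2=1$ (the crossing at $t=-2$). Let $D$ consist of $q,L,A,F,G_1,G_2,E_1,E_2,E_3$. These are $9=n+1$ curves, with the eight edges $qL$, $LF$, $FA$, $FG_1$, $G_1G_2$, $qE_3$, $E_3E_1$, $E_3E_2$: a tree.

*Generation.* Modulo the classes in $D$, all $\epsilon_k$ vanish, and $A=F=G_1=G_2=0$ makes $f_1,f_2,h_1,h_2,h_3$ equal to one element $f$. Then $L=0$ gives $H=2f$, and $q=0$ gives $0=3H-2f-3f=f$. So the curves generate $H_2(X)$, and Lemma 1 applies: the boundary bounds an acyclic 4-manifold.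

*The value of $\bar\mu$.* The vertices $q,E_1,E_2$ are pairwise non-adjacent, with sum
$$3H-\epsilon_1-\epsilon_2-3\epsilon_3-f_1-f_2-h_1-h_2-h_3 .$$
All coefficients are odd. By (3), $8\bar\mu=(1-9)+(9-1)=0$.

So this configuration gives an acyclic filling but $\bar\mu=0$. The degree cost $8$ of the cubic is exactly paid by the coefficient $3$ at the cusp, and nothing is left over. Formula (3) tells us how each move can contribute:

* Move C with $q,E_1,E_2\in w$: coefficients $-2\epsilon_1-\epsilon_2-\epsilon_3+(\epsilon_1-2\epsilon_3)=-\epsilon_1-\epsilon_2-3\epsilon_3$, contribution $+8$.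
* Move T with $q\in w$ and $L,A,F\notin w$: coefficients $-f_1-f_2$, contribution $0$.
* Move T with $q,L,A\in w$ and $F\notin w$: coefficients $-2f_1-2f_2+(f_1-f_2)=-f_1-3f_2$, contribution $+8$.
* Move S$_b$ with $q\in w$ and no $F$ or $G_j$ in $w$: coefficients $-h_j$, contribution $0$.

The third line is the gain that the cubic did not use. To use it, $q$ and $L$ must both be in $w$. So they must be disjoint in the end, which means that every intersection point of $Q$ and $L$ must be a tangency, and $\deg Q+1$ must be odd. Take for $Q$ a quartic with three cusps and for $L$ a bitangent. The total is $(1-25)+3\cdot8+2\cdot8=16$, and $\bar\mu$ should be $2$.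

## 7. The tricuspidal quartic and its bitangent

The purpose of this section is to exhibit such a pair with equations. Put $e_1=x+y+z$, $e_2=xy+yz+zx$, and
$$Q=\{e_2^2-4xyz\,e_1=0\},\qquad L=\{e_1=0\}\quad\text{in }\mathbf{CP}^2 .$$

**Step 1: $Q$ is irreducible and rational.** This bounds the number of singular points. Let
$$\varphi:\mathbf P^1\to\mathbf P^2,\qquad \varphi[s:t]=[t^2(s+t)^2:s^2(s+t)^2:s^2t^2].$$
The three forms have no common zero: if one of $s,t,s+t$ vanishes, the other two do not, and one of the three forms is the square of their product. With $u=s^2$, $v=t^2$, $r=(s+t)^2$ we have $(x,y,z)=(vr,ur,uv)$, hence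
$$e_2=uvr(u+v+r),\qquad xyz=(uvr)^2,\qquad e_1=uv+vr+ru .$$
So the equation of $Q$ pulls back to $(uvr)^2\left[(u+v+r)^2-4(uv+vr+ru)\right]$. The bracket is $u^2+v^2+r^2-2uv-2vr-2ru$. With $u=a^2$, $v=b^2$, $r=c^2$ it factors as
$$-(a+b+c)(-a+b+c)(a-b+c)(a+b-c),$$
and for $a=s$, $b=t$, $c=s+t$ the last factor is $0$. So $\varphi(\mathbf P^1)\subset Q$.

With $m=t/s$ we have $x/y=m^2$ and $x/z=(1+m)^2$, so $2m=x/z-x/y-1$. Thus $m$ is a rational function on the image, and $\varphi$ is birational onto its image. A map given by quartic forms without common zero that is birational onto its image has an irreducible quartic curve as image. This curve lies in $Q$, and $Q$ has degree 4, so it equals $Q$ (and the equation of $Q$ is reduced). Therefore $Q$ is irreducible of geometric genus $0$. By the genus formula $\frac{(4-1)(4-2)}2=0+\sum_p\delta_p$, the $\delta$-invariants of its singular points sum to $3$.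

**Step 2: $Q$ has exactly three singular points, all as in Move C.** Near $[1:0:0]$ set $x=1$, $a=y-z$, $b=y+z$, $p=yz=(b^2-a^2)/4$ (here $a,b$ are new coordinates). The equation is
$$(b+p)^2-4p(1+b)=b^2-4p-2bp+p^2=a^2-\tfrac12b(b^2-a^2)+\tfrac1{16}(b^2-a^2)^2=0 .$$
So the point is a double point. Blow it up. In the chart $a=ba'$, dividing by $b^2$ gives the strict transform
$$a'^2-\tfrac12b(1-a'^2)+\tfrac1{16}b^2(1-a'^2)^2=0 .$$
On the exceptional curve $b=0$ it reduces to $a'^2=0$. So the only intersection point in this chart is $a'=b=0$, with multiplicity exactly $2$, and the strict transform is smooth there because of the linear term $-\frac12b$. In the chart $b=ab'$, dividing by $a^2$ and setting $a=0$ gives $1=0$, so there is no further intersection. This is the hypothesis of Move C. Since a double point with smooth strict transform has $\delta=1$ (recall $\delta=\sum m(m-1)/2$ over the point and the points infinitely near to it), we get $\delta=1$ here. The equation is symmetric in $x,y,z$, so the same holds at $[0:1:0]$ and $[0:0:1]$. These three points use up $\sum\delta=3$, and every singular point has $\delta\ge1$, so there are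 no others.

**Step 3: $L$ is tangent to $Q$ at two smooth points and meets it nowhere else.** On $L$ the equation of $Q$ becomes $e_2^2=0$. With $z=-x-y$ we have $e_2=-(x^2+xy+y^2)$, which has two simple zeros on $L$, namely
$$p_1=[1:\zeta:\zeta^2],\qquad p_2=[1:\zeta^2:\zeta],\qquad \zeta=e^{2\pi i/3}.$$
So $Q\cap L=\{p_1,p_2\}$ with multiplicity $2$ at each. These points are not cusps, so $Q$ is smooth there and simply tangent to $L$. Move T applies at both.

## 8. Eighteen blow-ups and the tree $\Gamma$

Here we build $X$ and $D$, and identify the dual graph with $\Gamma$. Apply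

1. Move C at the three cusps, $i=1,2,3$, with classes $\epsilon_{i1},\epsilon_{i2},\epsilon_{i3}$ and curves $E_1^i,E_2^i,E_3^i$;
2. Move T at $p_1$, with classes $f_1,f_2$ and curves $A_1,F_1$, and at $p_2$, with classes $g_1,g_2$ and curves $A_2=g_1-g_2$, $F_2=g_2$;
3. Move S$_5$ over $p_1$, with classes $h_1,\dots,h_5$, so that $F_1=f_2-h_1$, $G_j=h_j-h_{j+1}$ for $1\le j\le4$, and $G_5=h_5$.

These are $n=9+4+5=18$ blow-ups. So $H_2(X)=\mathbf Z^{19}$ and $\sigma(X)=1-18=-17$. The cusps are not on $L$, so
$$L=H-f_1-f_2-g_1-g_2,$$
$$q=4H-\sum_{i=1}^3(2\epsilon_{i1}+\epsilon_{i2}+\epsilon_{i3})-f_1-f_2-g_1-g_2-\sum_{j=1}^5h_j .$$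

Why the third stage is there can be seen by counting. After the first two stages there are $15$ curves $q,L,A_1,F_1,A_2,F_2,E_k^i$ in a lattice of rank $14$, and $q,F_1,L,F_2$ form a cycle. Each blow-up of Move S$_b$ raises the rank by one, and the move adds $b-1$ curves to $D$, since $G_b$ is left out. So the number of curves becomes $14+b$, equal to the rank, and the cycle is cut between $q$ and $F_1$. The number $b=5$ is chosen to make the curves a basis, as we shall see in Section 9.

Let $D$ be the union of
$$q,\ L,\ A_1,\ F_1,\ G_1,\ G_2,\ G_3,\ G_4,\ A_2,\ F_2,\ E_k^i\quad(i,k=1,2,3),$$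
that is, $1+1+2+4+2+9=19$ curves, all the curves above except $G_5$. All are smooth and rational: $q$ because its cusps were resolved and it is birational to $\mathbf P^1$, and the others because they are strict transforms of a line or of exceptional curves.

*Self-intersections.* $q^2=16-3(4+1+1)-4-5=-11$ and $L^2=1-4=-3$. From the moves, $A_1^2=A_2^2=F_1^2=G_j^2=-2$ and $(E_1^i)^2,(E_2^i)^2,(E_3^i)^2=-3,-2,-1$. Since no separating blow-up is made over $p_2$, $F_2^2=-1$.

*Adjacencies.* From the moves:

* Move C gives the edges $E_3^iE_1^i$, $E_3^iE_2^i$, $E_3^iq$, and no others at the cusps.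
* Move T and Move S$_5$ at $p_1$ give $F_1A_1$, $F_1L$, $F_1G_1$, $G_1G_2$, $G_2G_3$, $G_3G_4$, while $q\cdot A_1=L\cdot A_1=q\cdot F_1=q\cdot G_j=0$ for $j\le4$.
* Move T at $p_2$ gives $F_2A_2$, $F_2L$, $F_2q$, while $q\cdot A_2=L\cdot A_2=0$.
* $q\cdot L=4-2-2=0$. Exceptional curves over different points of the plane have product $0$, and $L\cdot E_k^i=0$.

So all intersection numbers of distinct curves of $D$ are $0$ or $1$, and the pairs with $1$ are exactly the 18 edges of $\Gamma$. The graph is connected: $F_1$ is joined to $L$, $L$ to $F_2$, $F_2$ to $q$, $q$ to the $E_3^i$, and the other vertices hang on these. A connected graph with 19 vertices and 18 edges is a tree. By the observation in Section 6, the curves meet transversally without triple points, with dual graph $\Gamma$, weights included.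

## 9. The curves are a basis, and $\bar\mu(\Sigma)=2$

**Step 1: the 19 curves generate $H_2(X)$.** This is the hypothesis of Lemma 1. Let $M$ be the subgroup they generate. The curves $E_3^i,E_2^i,E_1^i$ put $\epsilon_{i3},\epsilon_{i2},\epsilon_{i1}$ in $M$, in this order, and $F_2,A_2$ put $g_2,g_1$ in $M$. In $H_2(X)/M$ the relations $A_1=F_1=G_1=\dots=G_4=0$ read
$$f_1=f_2=h_1=h_2=h_3=h_4=h_5=:f .$$
Then $L=0$ gives $H=2f$, and $q=0$ gives
$$0=4H-2f-5f=8f-7f=f .$$
So $f=0$ and $H=0$. The quotient is zero, and $M=H_2(X)$.

By Lemma 1(a) and (b), $\Sigma=\partial P(\Gamma)$ is an integral homology sphere, $\sigma(P(\Gamma))=-17$, and $\Sigma$ bounds a compact acyclic 4-manifold, so it is homology cobordant to $S^3$.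

**Step 2: the Wu set.** Let
$$w=\{q,\ L,\ A_1,\ A_2,\ E_1^i,\ E_2^i\ (i=1,2,3)\}.$$
The neighbors of $q$ are $F_2,E_3^1,E_3^2,E_3^3$; those of $L$ are $F_1,F_2$; the only neighbor of $A_j$ is $F_j$; the only neighbor of $E_1^i$ and of $E_2^i$ is $E_3^i$. None of these neighbors is in $w$, so no two vertices of $w$ are adjacent. The sum is
$$5H-\sum_{i=1}^3(\epsilon_{i1}+\epsilon_{i2}+3\epsilon_{i3})-(f_1+3f_2)-(g_1+3g_2)-\sum_{j=1}^5h_j ,$$
with all coefficients odd. By Lemma 1(c), $w$ is the Wu set.

**Step 3: the value.** There are five coefficients $\pm3$, and all the other coefficients of exceptional classes are $\pm1$. So (3) gives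
$$8\bar\mu(\Sigma)=(1-25)+5\cdot 8=16,\qquad \bar\mu(\Sigma)=2 .$$
As a check from the weights: $w\cdot w=-11-3-2-2-3(3+2)=-33$, and $\frac{-17-(-33)}8=2$. Since $\bar\mu(S^3)=0$ (Section 2, example (i)), Theorem A is proved. $\blacksquare$

**Remark.** With Move S$_b$ in place of Move S$_5$, the last relation in Step 1 becomes $0=4H-2f-bf=(6-b)f$, so the curves generate exactly when $b=5$ or $b=7$. For $b=7$ the weight at $q$ is $16-18-4-7=-13$, the chain $G_1,\dots,G_6$ has six vertices of weight $-2$, $\sigma=-19$, the Wu set is the same, $w\cdot w=-35$, and again $\bar\mu=\frac{-19+35}8=2$.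

## 10. Orientation reversal and connected sums of plumbings

To pass from the one value $2$ to all even shifts, we need $\bar\mu$ to be additive within the class of plumbed homology spheres.

**Lemma 2.** If $\Sigma=\partial P(\Gamma)$ is a plumbed homology sphere, so is $-\Sigma$, and $\bar\mu(-\Sigma)=-\bar\mu(\Sigma)$.

*Proof.* Reversing the orientation of $P(\Gamma)$ negates all intersection numbers. The edges now count $-1$. Re-orient the spheres at odd distance from a fixed vertex. Each edge of the tree joins a vertex at even distance to one at odd distance, so all edges count $+1$ again, and self-intersections are not affected. Hence $-P(\Gamma)=P(-\Gamma)$, where $-\Gamma$ has the negated weights. Condition (1) involves the weights only mod 2, so the Wu set is unchanged, while $\sigma$ and $w\cdot w$ change sign. $\square$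

**Lemma 3.** If $\Sigma_i=\partial P(\Gamma_i)$, $i=1,2$, are plumbed homology spheres, then $\Sigma_1\#\Sigma_2$ is a plumbed homology sphere, and $\bar\mu(\Sigma_1\#\Sigma_2)=\bar\mu(\Sigma_1)+\bar\mu(\Sigma_2)$.

The point of the proof is that a plumbing must be a *connected* tree, so we need a way to join $\Gamma_1$ and $\Gamma_2$ that does not change the connected sum.

*Proof.* Choose vertices $v_i\in\Gamma_i$. Let $\Gamma'$ be the tree obtained from $\Gamma_1\sqcup\Gamma_2$ by adding two vertices $u,z$ of weight $0$ and the edges $uv_1$, $uv_2$, $uz$.

**Step 1: the boundary.** We show $\partial P(\Gamma')=\Sigma_1\#\Sigma_2$. The manifold $P(\Gamma')$ is $B^4$ with a 2-handle for each vertex, attached along an unknot framed by the weight. The unknots of adjacent vertices are clasped like a Hopf link. Draw the diagram so that the part of $\Gamma_1$ is on the left, the part of $\Gamma_2$ is on the right, and $u$ is in the middle, clasped once with $v_1$, once with $v_2$ and once with $z$. So $z$ is a $0$-framed meridian of $u$. It is a small circle around $u$ and can be moved along $u$ to any place.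

Move $z$ next to one of the two crossings of the clasp between $v_i$ and $u$, and slide $v_i$ over $z$. This replaces $v_i$ by its band sum with a $0$-framed parallel copy of $z$, which is another small circle around $u$, unlinked from $z$. A strand of $v_i$ that crosses in front of $u$ becomes, after band sum with a circle around $u$ in the right direction, a strand that crosses behind $u$. So the slide realizes a crossing change between $v_i$ and $u$, and one crossing change opens the clasp. The slide takes place in a small ball, so it does not alter the way $v_i$ is linked with the rest of $\Gamma_i$. The new framing of $v_i$ is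
$$(\text{framing of }v_i)+(\text{framing of }z)\pm2\operatorname{lk}(v_i,z)=\text{framing of }v_i .$$
(This is the standard trick with a $0$-framed meridian; see Gompf–Stipsicz, *4-Manifolds and Kirby Calculus*, §5.1.)

Do this for $i=1,2$. The diagram becomes the split union of the diagrams of $P(\Gamma_1)$ and $P(\Gamma_2)$ and a Hopf link $u,z$ with framings $(0,0)$. Slides do not change the boundary, a split union gives the connected sum of the boundaries, and the Hopf link with framings $(0,0)$ describes $S^2\times S^2$ minus a ball, with boundary $S^3$. So $\partial P(\Gamma')=\Sigma_1\#\Sigma_2$.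

**Step 2: the signature.** Replace $v_i$ by $v_i-z$ in the basis of $H_2(P(\Gamma'))$. Since $z\cdot z=0$ and $z$ meets only $u$, the products of $v_i-z$ with itself, with the other vertices of $\Gamma_i$ and with those of $\Gamma_{3-i}$ are the same as for $v_i$. Also $(v_1-z)\cdot(v_2-z)=0$, $(v_i-z)\cdot z=0$ and $(v_i-z)\cdot u=1-1=0$. So
$$Q_{\Gamma'}\cong Q_{\Gamma_1}\oplus Q_{\Gamma_2}\oplus\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
This is unimodular, and $\sigma(P(\Gamma'))=\sigma(P(\Gamma_1))+\sigma(P(\Gamma_2))$.

**Step 3: the Wu set.** Let $w'$ be the Wu set of $\Gamma'$. Condition (1) at $z$ (weight $0$, only neighbor $u$) says $u\notin w'$. Given this, condition (1) at the vertices of $\Gamma_i$ is the condition for $\Gamma_i$ alone, so $w'\cap\Gamma_i=w_i$, the Wu set of $\Gamma_i$. The condition at $u$ then decides whether $z\in w'$. As $z$ has weight $0$, it makes no difference to the square: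
$$w'\cdot w'=w_1\cdot w_1+w_2\cdot w_2 .$$
With Step 2 this gives the additivity. $\square$

For example, the connected sum of two copies of the Poincaré sphere of Section 2 has $\bar\mu=-2$ and Rochlin invariant $0$. This one does *not* bound an acyclic $V$. Suppose it did. The boundary connected sum of the two $E_8$ plumbings has the same boundary, and gluing it to $-V$ would give a closed negative definite 4-manifold with the even form $E_8\oplus E_8$ (negative definite version). This contradicts Donaldson's theorem that such a form is diagonalizable over $\mathbf Z$. So some homology spheres with $\bar\mu=\pm2$ bound acyclic manifolds and some do not.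

## 11. All even shifts occur: proof of Theorem B

**Step 1: every value in $\bar\mu(\Sigma_0)+2\mathbf Z$ occurs.** Let $\Sigma$ be as in Theorem A, bounding the acyclic manifold $V$, and let $k\in\mathbf Z$. Put
$$\Sigma_1=\Sigma_0\#|k|(\pm\Sigma),$$
with the sign of $k$. By Lemmas 2 and 3, $\Sigma_1$ is a plumbed homology sphere with $\bar\mu(\Sigma_1)=\bar\mu(\Sigma_0)+2k$.

Let $W$ be the boundary sum of $\Sigma_0\times[0,1]$, along the end $\Sigma_0\times\{1\}$, with $|k|$ copies of $\pm V$. Its boundary is $\Sigma_1\sqcup(-\Sigma_0)$. Each copy of $\pm V$ is attached along a 3-ball, so by excision $H_*(W,\Sigma_0\times[0,1])$ is a direct sum of copies of $H_*(V,B^3)=0$. Hence $H_*(W,\Sigma_0)=0$. By Lefschetz duality and universal coefficients, $H_k(W,\Sigma_1)\cong H^{4-k}(W,\Sigma_0)=0$ in every degree $k$. So $W$ is a homology cobordism between $\Sigma_1$ and $\Sigma_0$.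

**Step 2: no other value occurs.** If $\Sigma_1$ is plumbed and homology cobordant to $\Sigma_0$, then $\mu(\Sigma_1)=\mu(\Sigma_0)$ by Section 3, and (2) gives $\bar\mu(\Sigma_1)\equiv\bar\mu(\Sigma_0)\pmod2$.

**Step 3: every integer is a value of $\bar\mu$.** This is needed for the statement about $g$. The Poincaré sphere has $\bar\mu=-1$ (Section 2, example (ii)). By Lemma 2 its reverse has $\bar\mu=1$, by Lemma 3 connected sums of copies of one or the other realize every nonzero integer, and $S^3$ realizes $0$.

**Step 4: the functions $g$.** Suppose that $g(\bar\mu)$ is a homology cobordism invariant, and let $n\in\mathbf Z$. By Step 3 there is a plumbed homology sphere $\Sigma_0$ with $\bar\mu(\Sigma_0)=n$. By Step 1 it is homology cobordant to some plumbed $\Sigma_1$ with $\bar\mu(\Sigma_1)=n+2$. So $g(n)=g(n+2)$ for all $n$, which means that $g(n)$ depends only on $n$ mod 2. Conversely, if $g(n)$ depends only on $n$ mod 2, then by (2) $g(\bar\mu)$ is a function of $\mu$, and $\mu$ is a homology cobordism invariant. $\blacksquare$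

## 12. The Fukumoto–Furuta invariant

The same example settles a question about an invariant defined by a Dirac operator.

**Definition.** Let $\Sigma$ be a plumbed homology sphere and $X$ a spin 4-orbifold with $\partial X=\Sigma$ and spin structure $c$. The Fukumoto–Furuta invariant is
$$w(\Sigma,X,c)=\operatorname{ind}\mathcal D(X\cup_\Sigma Y)+\frac{\sigma(Y)}8,$$
where $Y$ is any spin 4-manifold with $\partial Y=-\Sigma$ and $\operatorname{ind}\mathcal D$ is the complex index of the spin Dirac operator.

**Example.** If $X$ is a manifold, then $X\cup_\Sigma Y$ is a closed spin 4-manifold. There the index is $-\frac18$ of the signature, which is $\sigma(X)+\sigma(Y)$, so $w(\Sigma,X,c)=-\sigma(X)/8$. For $X=B^4$ and $\Sigma=S^3$ this is $0$.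

It is a known result that for plumbed $\Sigma$ there is a canonical choice of $(X,c)$, in general a true orbifold, for which $w(\Sigma,X,c)=\pm\bar\mu(\Sigma)$. For the $\Sigma$ of Theorem A this value is $\pm2$, and for $S^3$ it is $0$. So the Fukumoto–Furuta invariant with that choice is likewise not a homology cobordism invariant of plumbed homology spheres, although it is one for Seifert homology spheres.
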